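# A discounted supergame with signals whose equilibrium payoff sets do not converge

## 1. Discounted games, and the case where nobody observes anything

A finite group of players meets again and again. After each meeting every player gets some private information about what was done. As the players become more patient, does the set of equilibrium payoffs settle down, and to what? We begin with a case in which one can answer completely, and then see what that answer relied on.

**Definition (repeated game with signals).** There is a finite set $N$ of players. Player $i$ has a finite action set $A^i$ and a finite signal set $U^i$; write $A=\prod_i A^i$. There is a payoff function $g=(g^i)_{i\in N}:A\to\mathbb R^N$ and a transition $Q:A\to\Delta(\prod_i U^i)$. At each stage $t=1,2,\dots$ the players choose actions simultaneously, giving $a_t\in A$; then $(u^i_t)_{i}$ is drawn from $Q(a_t)$, and player $i$ observes only his own action and his own signal $u^i_t$. All this is common knowledge. A behavior strategy of player $i$ assigns to each finite private history $(a^i_1,u^i_1,\dots,a^i_{t-1},u^i_{t-1})$ a probability on $A^i$. Payoffs are not observed, except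 through signals.

For $\lambda\in(0,1]$ put $\delta=1-\lambda$ and $w_t=\lambda\delta^{t-1}$, with $0^0=1$. The $\lambda$-discounted payoff of a profile $\sigma$ is
$$\gamma^i_\lambda(\sigma)=\mathbb E_\sigma\Big[\sum_{t\ge1}w_t\,g^i(a_t)\Big],$$
and $E_\lambda\subseteq\mathbb R^N$ is the set of Nash equilibrium payoff vectors. Note that $\sum_t w_t=1$, and more generally $\sum_{t>n}w_t=\delta^n$. The game with $\lambda=1$ is the one-shot game $g$.

If a player uses private randomization beyond a behavior strategy (for instance, random numbers drawn before the game), then fixing the outcome of that randomization leaves an ordinary strategy. His payoff is therefore an average of payoffs of ordinary strategies, and against an equilibrium it cannot exceed the equilibrium payoff.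

**Definition (Hausdorff distance).** For nonempty bounded $F,G\subseteq\mathbb R^N$, let $d_H(F,G)=\max\{\sup_{a\in F}d(a,G),\ \sup_{b\in G}d(b,F)\}$. For example, a point and a segment of length $h$ that starts at this point are at distance $h$.

The statement under study is Conjecture C1 of "General properties of long-run supergames":

> **C1.** $E_\lambda$ converges, as $\lambda$ goes to $0$, to $\mathrm{cl}\big(\bigcup_{\lambda>0}E_\lambda\big)$.

**Proposition 1 (blind games).** Suppose every $U^i$ is a singleton, and let $d=|N|$. Then $E_\lambda=\mathrm{conv}\,E_1$ for all $\lambda\le\frac1{d+1}$, and C1 holds for this game.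

**Step 1: equilibria decouple into stages.** Let $0<\lambda<1$. Each player's action at stage $t$ depends only on his own past actions and his own randomization. So the actions of different players are independent, and the law of $a_t$ is the product of its marginals $\mu^j_t$. Player $i$'s payoff is $\sum_t w_t\,g^i(\mu_t)$. A deviation of player $i$ leaves the other marginals unchanged, and he can produce any sequence of marginals of his own by independent draws. Since all $w_t>0$, the profile is an equilibrium if and only if each $\mu_t$ is a Nash equilibrium of the one-shot game. Hence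
$$E_\lambda=\Big\{\sum_t w_te_t:\ e_t\in E_1\text{ for all }t\Big\}.$$

**Step 2: upper bound.** $E_1$ is nonempty by Nash's theorem, and compact because it is the image under $g$ of a closed subset of a compact set. So $\mathrm{conv}\,E_1$ is compact. The normalized partial sums of $\sum_tw_te_t$ are convex combinations of points of $E_1$; passing to the limit, $E_\lambda\subseteq\mathrm{conv}\,E_1$ for every $\lambda\in(0,1]$.

**Step 3: every point of the convex hull is reached.** Let $\lambda\le\frac1{d+1}$ and $x\in\mathrm{conv}\,E_1$. By Carathéodory's theorem $x=\sum_{j=1}^{d+1}\alpha_je_j$ with $e_j\in E_1$, $\alpha_j\ge0$ and $\sum_j\alpha_j=1$. Some $\alpha_j$ is at least $\frac1{d+1}\ge\lambda$. Use this $e_j$ at stage 1. The remainder $x'=(x-\lambda e_j)/(1-\lambda)$ is again a convex combination of $e_1,\dots,e_{d+1}$, because the new coefficient of $e_j$ is $(\alpha_j-\lambda)/(1-\lambda)\ge0$. Repeat with $x'$, and so on. After $k$ steps $x$ differs from the partial sum by $(1-\lambda)^k$ times a point of $\mathrm{conv}\,E_1$, so $x=\sum_tw_te_{j_t}\in E_\lambda$.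

By Steps 2 and 3, $\bigcup_\lambda E_\lambda=\mathrm{conv}\,E_1$, and $E_\lambda$ equals this set for all small $\lambda$. This is C1. $\square$

For example, take the battle of the sexes with payoffs $(2,1)$ and $(1,2)$ for coordination and $(0,0)$ otherwise, played blind. Its one-shot equilibrium payoffs are $(2,1)$, $(1,2)$ and $(\frac23,\frac23)$, and for $\lambda\le\frac13$ the set $E_\lambda$ is exactly the triangle they span.

What changes in general? In a blind game no one ever gives up something at one date in order to receive something at another: each stage is in equilibrium on its own. With signals, an action at stage $t$ may be answered at stage $t+n$. The incentive to take it then compares $w_t$ with $w_{t+n}=\delta^nw_t$, and the ratio of the two moves with $\lambda$.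

## 2. Interleaved copies, and the parameters they do not reach

A fact that holds with arbitrary signals is that the $\lambda$-game sits inside more patient games, as long as the discount factors are related by an integer power. To state it, define the outer limit of $E_\lambda$ as $\lambda\to0$ as the set of all limits of sequences $x_k\in E_{\lambda_k}$ with $\lambda_k\to0$. For instance, if $F_\lambda$ takes the values $\{0\}$ and $\{1\}$, each for arbitrarily small $\lambda$, then the outer limit is $\{0,1\}$ although $F_\lambda$ has no limit.

**Proposition 2.** In every repeated game with signals: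

1. $E_\lambda\subseteq E_{\lambda'}$ whenever $1-\lambda=(1-\lambda')^T$ with $\lambda\in(0,1)$ and $T\ge1$ an integer; and $E_1\subseteq E_{\lambda'}$ for all $\lambda'$.
2. The outer limit of $E_\lambda$ as $\lambda\to0$ equals $\mathrm{cl}(\bigcup_{\lambda>0}E_\lambda)$.

Hence C1 holds for a given game if and only if $E_\lambda$ converges in that game.

**Step 1: $E_1\subseteq E_{\lambda'}$.** Repeat a one-shot equilibrium at every stage, ignoring all signals. A deviator faces the same independent mixed actions of the others at each stage, whatever he has done, and gains at no stage.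

**Step 2: the interleaved profile and its payoff.** Let $\sigma$ be an equilibrium of the $\lambda$-game, with $1-\lambda=(1-\lambda')^T$. In the $\lambda'$-game, split the stages into the classes $\{k,k+T,k+2T,\dots\}$, $k=1,\dots,T$, and call them copies. In each copy every player uses $\sigma$, fed with the history of that copy only, and randomizes independently across copies. The $d$-th stage of copy $k$ is stage $k+(d-1)T$, whose weight is
$$\lambda'(1-\lambda')^{k-1+(d-1)T}=\lambda'(1-\lambda')^{k-1}(1-\lambda)^{d-1}.$$
So copy $k$ contributes $\frac{\lambda'(1-\lambda')^{k-1}}{\lambda}\,\gamma_\lambda(\sigma)$. Since $\sum_{k\le T}\lambda'(1-\lambda')^{k-1}=1-(1-\lambda')^T=\lambda$, the total payoff is $\gamma_\lambda(\sigma)$.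

**Step 3: no deviation pays.** A deviation of player $i$ may mix information from different copies, so we must bound what it earns in each copy $k$. The opponents' behavior and the signals in the other copies depend only on what happens in those copies. Hence in the $\lambda$-game, against $\sigma^{-i}$, player $i$ can simulate the other copies in private: before each real stage he draws the intermediate stages of the other copies, using $\sigma^{-i}$ for the opponents, $Q$ for the signals, and his own deviation for himself. Between real stages nothing else is needed, so he reproduces exactly the law of copy $k$. This is a privately randomized strategy in the $\lambda$-game, so it yields at most $\gamma^i_\lambda(\sigma)$. Therefore the deviation does not raise the contribution of any copy, and the interleaved profile is an equilibrium of the $\lambda'$-game. This proves part 1.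

**Step 4: the outer limit.** The outer limit is contained in $\mathrm{cl}(\bigcup_\lambda E_\lambda)$ by definition. Conversely, let $x\in E_\lambda$. If $\lambda<1$, part 1 gives $x\in E_{\lambda'}$ for $\lambda'=1-(1-\lambda)^{1/T}$, which tends to $0$ as $T\to\infty$; if $\lambda=1$, then $x\in E_{\lambda'}$ for all $\lambda'$. So $x$ is in the outer limit. The outer limit is closed, by a diagonal choice of sequences, so it contains $\mathrm{cl}(\bigcup_\lambda E_\lambda)$. This proves part 2.

**Step 5: the equivalence.** All $E_\lambda$ are nonempty, since $E_1\ne\emptyset$ by Nash's theorem and $E_1\subseteq E_\lambda$. If $E_\lambda$ converges in the Hausdorff sense to a closed set $F$, then every point of $F$ is a limit of points of $E_\lambda$, and every limit of points $x_k\in E_{\lambda_k}$ has distance $0$ to $F$. So $F$ is the outer limit, that is, $F=\mathrm{cl}(\bigcup_\lambda E_\lambda)$. $\square$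

To prove C1 from here one would take $x\in E_\lambda$, supported by $\sigma$, and an arbitrary small $\lambda'$, and look for a point of $E_{\lambda'}$ near $x$. The natural move is to choose $T$ so that $\lambda''=1-(1-\lambda')^T$ is as close as possible to $\lambda$. As $\lambda'\to0$ this gives $\lambda''\to\lambda$, since consecutive powers of $1-\lambda'$ have ratio close to $1$. Now interleave $T$ copies of $\sigma$. Each copy is the $\lambda''$-discounted game, and
$$|\gamma^i_{\lambda''}(\tau)-\gamma^i_\lambda(\tau)|\le\max|g^i|\,\sum_t|w''_t-w_t|\longrightarrow0$$
uniformly over profiles $\tau$, where $w''_t$ are the $\lambda''$-weights. So $\sigma$ is an $\varepsilon$-equilibrium of the $\lambda''$-game with $\varepsilon\to0$. And there the argument stops: an $\varepsilon$-equilibrium need not be near an exact one. If $\sigma$ rests on an exact equality such as $\beta\delta^n=1$, then for $\lambda''\neq\lambda$ the equality is lost, and nothing in the argument restores it.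

This tells us what a counterexample should look like. If a payoff appears at the parameter $\lambda_1=1-1/\beta$, part 1 forces it to appear at each $\lambda_n=1-\beta^{-1/n}$, because $(1-\lambda_n)^n=1-\lambda_1$. We want a game in which it appears there and at no other parameter.

## 3. Delayed investment, with a bettor who may spy

We look for a game whose nontrivial equilibria rest on the equality $\beta\delta^n=1$. Fix $\beta\in(1,2]$ and $M>\beta$. Here are two preliminary designs. Each falls short, and each shows what a later ingredient is for.

**First design: investor and rewarder.** Player 2 (investor) chooses $(x,y)\in\{0,1\}^2$: investing ($x=1$) costs $1$, and $y=1$ is a claim. Player 3 (rewarder) chooses $r\in\{0,1\}$ and sees $(x,y)$ after each stage; player 2 sees nothing. A claim that meets $r=1$ earns $\beta$, and a claim that meets $r=0$ loses $M$: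
$$g^2=-x+y\big(\beta r-M(1-r)\big),\qquad g^3=r(2y-1).$$
The intended equilibrium invests at random dates, claims exactly $n$ stages after each investment, and is rewarded exactly then; the investor is indifferent when $\beta\delta^n=1$. But the claims can do without the investments: "$x=0$, $y=1$, $r=1$ always" is an equilibrium for every $\lambda$, since $g^2\le\beta$ at all profiles and player 3 wants $r=1$ when $y=1$. The payoff $(\beta,1)$ never disappears. Claims must be kept unpredictable.

**Second design: add a bettor.** Player 1 chooses $c\in\{0,1\}$ and sees $y$ after each stage. A bet $c=1$ pays $\beta$ to player 1 if $y=r=1$, costs him $\beta$ if $y=r=0$, and takes $2\beta$ from the investor if $y=r=1$: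
$$g^1=\beta c\,[yr-(1-y)(1-r)],\qquad g^2=-x+y\big(\beta r-M(1-r)\big)-2\beta\,c\,y\,r .$$
A predictable rewarded claim is now bet upon and leaves the investor $\beta-2\beta<0$. Yet nontrivial equilibria still exist for all small $\lambda$. Suppose $\beta\delta\ge1$ and let $c^*=\frac12\big(1-\frac1{\beta\delta}\big)\in[0,\frac12)$. Let $x_t$ be i.i.d. fair coins, $y_1=r_1=0$, $y_t=r_t=x_{t-1}$ for $t\ge2$ (player 3 does so after every history), $c_1=0$, and for $t\ge2$ let player 1 bet with probability $c^*$, independently. We check the three players.

- Player 3 plays $r_t=y_t$, which is best at every stage, and he influences nothing else. He gets $\frac12\sum_{t\ge2}w_t=\frac\delta2$.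
- Player 1 sees only $y_1,\dots,y_{t-1}$ before stage $t\ge2$, which involve only $x_1,\dots,x_{t-2}$. So $y_t=r_t=x_{t-1}$ is a fair coin to him and every bet is worth $0$; at stage 1 a bet costs $\beta$. He is optimizing.
- Player 2, playing any sequence, gets at most $\sum_tx_t\big(\beta(1-2c^*)w_{t+1}-w_t\big)=0$, because $\beta\delta(1-2c^*)=1$. The prescribed strategy gives $0$.

So $(0,0,\frac\delta2)$ is an equilibrium payoff for every $\lambda\le1-\frac1\beta$. The bettor acts as a tax: his betting frequency adjusts so that the investor is indifferent at any $\lambda$. This adjustment must be destroyed.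

**Third design: the bettor may spy.** Give player 1 the option $S=1$ of seeing $x$, at a price of $1$ when $x=1$. Against the equilibrium just described he can spy always and bet $c_t=x_{t-1}$. He earns $\sum_tE[-w_tx_t+\beta w_{t+1}x_t]=\frac12(\beta\delta-1)$, which is positive unless $\beta\delta=1$. The spy pays the investor's own cost $x$ and collects the investor's own gross reward $\beta$. So any surplus in the investment scheme can be copied by the spy, and this will force all surplus to be zero.

**Definition (the game).** Let $\beta\in(1,2]$ and $M>\beta$, for example $\beta=2$ and $M=3$. Player 1 (spy) chooses $(S,c)\in\{0,1\}^2$, player 2 (investor) chooses $(x,y)\in\{0,1\}^2$, player 3 (rewarder) chooses $r\in\{0,1\}$, and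
$$\begin{aligned}
g^1&=-Sx+\beta c\,[\,yr-(1-y)(1-r)\,],\\
g^2&=-x+y\,(\beta r-M(1-r))-2\beta\,c\,y\,r,\\
g^3&=r(2y-1).
\end{aligned}$$
The signals are deterministic: $u^1=(y,Sx)$, $u^2$ is constant, $u^3=(x,y)$. So player 1 always sees $y$, and sees $x$ if and only if $S=1$.

**Theorem 3.** For every $\lambda\in(0,1]$:

- if $(1-\lambda)^n=1/\beta$ for some integer $n\ge1$, then $E_\lambda=\{(0,0)\}\times[0,\frac1{2\beta}]$;
- otherwise $E_\lambda=\{(0,0,0)\}$.

**Corollary 4 (C1 is false).** For this game $\mathrm{cl}(\bigcup_{\lambda>0}E_\lambda)=\{(0,0)\}\times[0,\frac1{2\beta}]$. For every $\lambda\notin\{1-\beta^{-1/n}:n\ge1\}$, hence for Lebesgue-almost every $\lambda$ and for values arbitrarily close to $0$, the set $E_\lambda=\{(0,0,0)\}$ is at Hausdorff distance $\frac1{2\beta}$ from this closure. Moreover $E_\lambda$ has no limit as $\lambda\to0$.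

**Proof of Corollary 4 from Theorem 3.** Let $\lambda_n=1-\beta^{-1/n}\in(0,1)$. By Theorem 3 each $E_\lambda$ is either the segment, which happens exactly when $\lambda=\lambda_n$ for some $n$, or its endpoint $(0,0,0)$. So the union is the segment, which is closed. The distance from the endpoint to the segment is its length $\frac1{2\beta}$. The exceptional set $\{\lambda_n\}$ is countable, hence null, and its complement meets every interval $(0,\varepsilon)$. Finally $\lambda_n\to0$, so $E_\lambda$ equals the segment along one sequence tending to $0$ and the point along another, and has no limit. $\square$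

With $\beta=2$ the segment is $\{(0,0)\}\times[0,\frac14]$ and the exceptional parameters are $\frac12,\ 1-2^{-1/2},\ 1-2^{-1/3},\dots$

## 4. The one-shot game, and the equilibria at $\beta\delta^n=1$

**All players at zero.** For every $\lambda$, "everyone always plays $0$" is an equilibrium. The opponents never react, and a unilateral deviation pays at each stage $-\beta c$ to player 1, $-x-My$ to player 2, and $-r$ to player 3, all at most $0$. So
$$(0,0,0)\in E_\lambda\quad\text{for all }\lambda\in(0,1].\tag{1}$$

**The case $\lambda=1$.** Here $(1-\lambda)^n=0\ne1/\beta$, so Theorem 3 claims $E_1=\{(0,0,0)\}$, and this can be verified by hand. In an equilibrium of the one-shot game, $x=0$ surely, because $x$ only enters $g^2$ as $-x$. Let $p=P(y=1)$, $q=P(r=1)$ and $\kappa=P(c=1)$. Player 3's payoff is $q(2p-1)$. Each unit of $c$ is worth $\beta(pq-(1-p)(1-q))=\beta(p+q-1)$ to player 1. The action $y=1$ is worth $\beta q-M(1-q)-2\beta\kappa q$ to player 2. Suppose $p>0$; then this last quantity must be at least $0$.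

- If $0<p<\frac12$, then $q=0$ and $y=1$ is worth $-M<0$.
- If $p>\frac12$, then $q=1$, so $p+q-1=p>0$ and $\kappa=1$; then $y=1$ is worth $\beta-2\beta<0$.
- If $p=\frac12$ and $q>\frac12$, then $\kappa=1$ and $y=1$ is worth $-\beta q-M(1-q)<0$.
- If $p=\frac12$ and $q\le\frac12$, then $y=1$ is worth at most $\beta q-M(1-q)\le\frac12(\beta-M)<0$.

All cases are impossible, so $p=0$. Then $q=0$, a bet costs $\beta$ for sure, so $\kappa=0$, and all payoffs are $0$. With (1), $E_1=\{(0,0,0)\}$.

**Lemma 5.** If $\delta^n=1/\beta$ with $n\ge1$, then $\{(0,0)\}\times[0,\frac1{2\beta}]\subseteq E_\lambda$.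

*Proof.* Since $\delta^n=1/\beta$, we have $\beta w_{t+n}=w_t$ for all $t$. Fix $\pi\in[0,\frac12]$ and consider these strategies.

- Player 2 draws $x_t$ i.i.d. with $P(x_t=1)=\pi$, and plays $y_t=x_{t-n}$ for $t>n$, $y_t=0$ for $t\le n$.
- Player 3 plays $r_t=x_{t-n}$ for $t>n$, after every history, and $r_t=0$ for $t\le n$.
- Player 1 always plays $(0,0)$.

**Step 1: player 3.** He plays $r_t=y_t$, which maximizes $r(2y_t-1)$ at each stage, and he cannot influence the $(x,y)$-process because player 2 observes nothing. His payoff is $\sum_{t>n}w_t\pi=\pi\delta^n=\pi/\beta$.

**Step 2: player 2.** He gets no information, so it is enough to bound his payoff for each fixed sequence $(x_t,y_t)$. Player 3 answers $x_t$ by $r_{t+n}=x_t$, and $c=0$ throughout, so he gets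
$$-\sum_{t\ge1} w_tx_t-\sum_{t\le n}w_tMy_t+\sum_{t\ge1}w_{t+n}y_{t+n}\big(\beta x_t-M(1-x_t)\big)\le\sum_{t\ge1} x_t(\beta w_{t+n}-w_t)=0.$$
For the prescribed strategy, $y_t=0$ for $t\le n$ and $y_{t+n}=x_t$, so each inequality is an equality and he gets exactly $0$.

**Step 3: player 1.** Players 2 and 3 get no signal about him, so the $(x,y,r)$-process does not depend on his play. For $t\le n$ we have $y_t=r_t=0$, and for $t>n$ we have $y_t=r_t=x_{t-n}$. So any strategy gives him
$$-\beta\sum_{t\le n}w_tE[c_t]+\sum_{t\ge1}E\big[-w_tS_tx_t+\beta w_{t+n}c_{t+n}(2x_t-1)\big].$$
The first sum is at least $0$ in absolute value and enters with a minus sign. In the $t$-th bracket we separate two events.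

On $\{S_t=1\}$, since $c(2x-1)\le x$, the bracket is at most $-w_tx_t+\beta w_{t+n}x_t=0$.

On $\{S_t=0\}$, the bracket is $\beta w_{t+n}c_{t+n}(2x_t-1)$. His information before stage $t+n$ consists of $y_1,\dots,y_{t+n-1}$, which involve only $x_1,\dots,x_{t-1}$, and of the products $S_sx_s$ with $s<t+n$; for $s=t$ this product is $0$. So $1_{\{S_t=0\}}\,c_{t+n}$ is a function of his own randomization and of $(x_s)_{s\ne t}$, and it is independent of $x_t$. The contribution of this event is therefore $\beta w_{t+n}(2\pi-1)P(S_t=0,c_{t+n}=1)\le0$.

Hence his payoff is at most $0$, which the prescribed strategy attains. The profile is an equilibrium with payoff $(0,0,\pi/\beta)$, and $\pi$ ranges over $[0,\frac12]$. $\square$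

The bound $\pi\le\frac12$ is exactly what keeps an uninformed bet from being profitable.

## 5. The spy copies the investor's revenue

From here on fix $\lambda\in(0,1)$, so that all $w_t>0$, and an arbitrary equilibrium $\sigma$ with payoff $\gamma$. Write $P,E$ for $P_\sigma,E_\sigma$, and $h_t=(x_s,y_s)_{s\le t}$. A history $h_t$, or a $y$-history $(y_1,\dots,y_t)$, is called *on-path* if it has positive probability. Prefixes of on-path histories are on-path.

**Who depends on whom.** Player 2 remembers only $h_{t-1}$ before stage $t$; player 3 knows $h_{t-1}$ and his own past $r$'s; player 1's private history is a function of $h_{t-1}$ and his own past actions. So the probability of any finite play factors as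
$$P\big(h_t,(r_s)_{s\le t},(S_s,c_s)_{s\le t}\big)=\prod_{s\le t}\sigma^2(x_s,y_s\mid h_{s-1})\cdot\prod_{s\le t}\sigma^3(r_s\mid h_{s-1},r_1,\dots,r_{s-1})\cdot\prod_{s\le t}\sigma^1(S_s,c_s\mid\cdot).\tag{2}$$
Three consequences follow by summing out factors from the last stage backward. First, the law of $h_t$ depends only on $\sigma^2$, and the law of $(x_t,y_t,r_t)_t$ does not depend on $\sigma^1$. Second, given an on-path $h_t$, the law of $(r_s,S_s,c_s)_{s\le t}$ is the product of the last two groups of factors; so it is the same as when player 2 simply plays the fixed actions $h_t$. Third, the conditional probability of $r_t=1$ given $h_t$ depends only on $h_{t-1}$ and $\sigma^3$; so $r_t$ and $(x_t,y_t)$ are independent given $h_{t-1}$. Put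
$$p_t(h_{t-1})=P(y_t=1\mid h_{t-1}),\qquad q_t(h_{t-1})=P(r_t=1\mid h_{t-1}).$$
The formula for $q_t$ in terms of $\sigma^3$ also makes sense when $h_{t-1}$ is off path: it is the probability of $r_t=1$ when player 2 plays the fixed actions $h_{t-1}$.

**Lemma 6 (rewarder).** At every on-path $h_{t-1}$: $q_t=1$ if $p_t>\frac12$, and $q_t=0$ if $p_t<\frac12$. Moreover $\gamma^3\ge0$.

*Proof.* By conditional independence $\gamma^3=\sum_tw_tE[q_t(2p_t-1)]$. Player 3 knows $h_{t-1}$ and does not influence its law, so by playing $r_t=1$ if and only if $p_t(h_{t-1})>\frac12$ he gets $\sum_tw_tE[(2p_t-1)^+]$. Since $q(2p-1)\le(2p-1)^+$ always and $\sigma$ is an equilibrium, there is equality at every on-path $h_{t-1}$, which is the first claim. Always playing $r=0$ gives him $0$, so $\gamma^3\ge0$. $\square$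

**Lemma 7 (no surplus).** We have $\gamma^1=\gamma^2=0$. At every on-path $h_{t-1}$, either $p_t=0$ and $q_t=0$, or $p_t\ge\frac12$ and $q_t=1$. Almost surely, for all $t$: $y_t=1$ implies $r_t=1$, and $c_ty_tr_t=0$.

*Proof.* **Step 1: split the payoffs of players 1 and 2 into common pieces.** Let
$$V=E\sum_tw_t\big[-x_t+y_t(\beta r_t-M(1-r_t))\big],\qquad B=E\sum_tw_t\,\beta c_ty_tr_t,$$
$$L=E\sum_tw_t\,\beta c_t(1-y_t)(1-r_t),\qquad K=E\sum_tw_tS_tx_t.$$
Here $V$ is the investor's revenue before bets, $B$ the spy's winnings, $L$ his losses and $K$ his spying cost. Then $B,L,K\ge0$ and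
$$\gamma^2=V-2B,\qquad\gamma^1=B-L-K.$$
By conditional independence, $V=\sum_tw_tE[-x_t+v_t]$ with $v_t=p_t\big(\beta q_t-M(1-q_t)\big)$. Player 2 gets $0$ by always playing $(0,0)$, so $V\ge2B$.

**Step 2: the spy's deviation.** Let player 1 always play $S=1$, and bet $c_t=1$ if and only if $p_tq_t>(1-p_t)(1-q_t)$. With $S=1$ throughout he knows $h_{t-1}$, and the law of $(x,y,r)$ is unchanged. He gets
$$U=\sum_tw_tE[-x_t+k_t],\qquad k_t=\beta\,\big(p_tq_t-(1-p_t)(1-q_t)\big)^+,$$
and $U\le\gamma^1$ because $\sigma$ is an equilibrium.

**Step 3: $k_t\ge v_t$ at every on-path $h_{t-1}$.** We use Lemma 6.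

- If $p_t<\frac12$, then $q_t=0$, so $k_t=0$ and $v_t=-Mp_t$. Thus $k_t\ge v_t$, with equality if and only if $p_t=0$.
- If $p_t>\frac12$, then $q_t=1$, so $k_t=\beta p_t=v_t$.
- If $p_t=\frac12$, then $k_t=\frac\beta2(2q_t-1)^+$, so $k_t-v_t\ge\frac12\big[\beta(2q_t-1)-\beta q_t+M(1-q_t)\big]=\frac12(1-q_t)(M-\beta)\ge0$, and equality $k_t=v_t$ forces $q_t=1$.

**Step 4: close the chain.** From Steps 1 to 3,
$$2B\le V\le U\le\gamma^1=B-L-K,$$
hence $B+L+K\le0$. So $B=L=K=0$, then $\gamma^1=0$ and $0\le V\le U\le0$, so $V=U=0$ and $\gamma^2=V-2B=0$. Since $U-V=\sum_tw_tE[k_t-v_t]=0$ with nonnegative terms, $k_t=v_t$ at every on-path $h_{t-1}$. The equality cases of Step 3 give the dichotomy for $(p_t,q_t)$. If $y_t=1$ happens with positive probability after an on-path $h_{t-1}$, then $p_t>0$, hence $q_t=1$; so $y_t=1$ implies $r_t=1$ almost surely. Finally, $B=0$ gives $c_ty_tr_t=0$ almost surely. $\square$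

The factor $2$ in front of $\beta cyr$ in $g^2$ does its work in Step 4: the investor must be compensated for twice what the spy wins, while the spy can get all of the investor's revenue before bets.

**Lemma 8 (unpredictability).** Let $\eta=(y_1,\dots,y_{t-1})$ be an on-path $y$-history. Then $P(\eta,y_t=0)\ge\frac12P(\eta)>0$. In particular $P(y_t=1)\le\frac12$ for every $t$.

*Proof.* Let player 1 deviate by always playing $(0,0)$, except that at stage $t$, if he has seen $\eta$, he plays $S_t=0$ and $c_t=1$. He always sees the $y$'s, so this is feasible, and it costs nothing in spying. His payoff is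
$$w_t\beta\big[P(\eta,y_t=1,r_t=1)-P(\eta,y_t=0,r_t=0)\big]\le\gamma^1=0.$$
By Lemma 7, $P(\eta,y_t=1,r_t=1)=P(\eta,y_t=1)$. So $P(\eta,y_t=1)\le P(\eta,y_t=0,r_t=0)\le P(\eta,y_t=0)$, which is the first claim. Sum over $\eta$ to get the second. $\square$

## 6. The investor's budget along each path

Lemma 7 says that the investor earns $0$ on average. Since he observes nothing, he could play any single path of his own random plan for sure; so the average statement becomes a statement about every path.

**Lemma 9.** Let $z=(x_t,y_t)_{t\ge1}$ be a deterministic sequence.

1. If all finite prefixes of $z$ are on-path, then $\sum_{t\ge1}w_t(\beta y_t-x_t)=0$.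
2. If the prefix $h_\tau$ of $z$ is on-path, then $\sum_{t\le\tau}w_t(\beta y_t-x_t)\le0$.

*Proof.* **Step 1: the payoff function of a path.** Let $\Phi(z)$ be player 2's payoff when he plays $z$ against $\sigma^1,\sigma^3$, and write $E_z$ for the corresponding expectation:
$$\Phi(z)=\sum_tw_t\Big[-x_t+y_t\big(\beta q_t(h_{t-1})-M(1-q_t(h_{t-1}))\big)-2\beta E_z[c_ty_tr_t]\Big].$$
The $t$-th term depends only on the first $t$ entries of $z$, and it is bounded by a constant times $w_t$. So $\Phi$ is a uniform limit of functions of finitely many entries, and it is continuous in the product topology.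

**Step 2: $\Phi$ vanishes on the support of $\sigma^2$.** Playing $z$ is a strategy, so $\Phi(z)\le\gamma^2=0$ for all $z$. By (2), conditionally on $h_t$ the actions of players 1 and 3 have the law they have when player 2 plays $h_t$ for sure; so the average of $\Phi$ under the law of $z$ induced by $\sigma^2$ is $\gamma^2=0$. A nonpositive function with average $0$ vanishes almost surely. If all prefixes of $z$ are on-path, then for each $t$ the set of sequences with the same first $t$ entries as $z$ has positive probability, so it contains a sequence where $\Phi=0$. These sequences converge to $z$ as $t\to\infty$, and by continuity $\Phi(z)=0$.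

**Step 3: the $t$-th term when $h_t$ is on-path.** If $y_t=1$, then $p_t(h_{t-1})>0$, so $q_t=1$ by Lemma 7, and the middle part is $\beta y_t$; if $y_t=0$ it is $0=\beta y_t$. By the second consequence of (2), $E_z[c_ty_tr_t]=E_\sigma[c_ty_tr_t\mid h_t]$, and this is $0$ by Lemma 7. So the $t$-th term of $\Phi(z)$ equals $w_t(\beta y_t-x_t)$.

**Step 4: conclusion.** For part 1, combine Steps 2 and 3. For part 2, let $z'$ consist of $h_\tau$ followed by $(0,0)$ forever. Its terms after $\tau$ are $0$, since $x_t=y_t=0$ there, and its terms up to $\tau$ are given by Step 3. So $\Phi(z')=\sum_{t\le\tau}w_t(\beta y_t-x_t)$, and $\Phi(z')\le0$. $\square$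

In words: claims, valued at $\beta$, exactly pay for investments along every complete path, and no on-path history may ever be ahead of its budget, since otherwise the investor would stop there.

## 7. A path with a single claim

It remains to extract $\beta\delta^m=1$ from Lemma 9. A general path has many claims and many investments, and one equation says little about $\delta$. Lemma 8 supplies a path with only one claim.

We recall König's lemma: an infinite tree in which every vertex has finitely many children has an infinite branch.

**Lemma 10.** If $P(y_t=1)>0$ for some $t$, let $\tau$ be the smallest such $t$. Then there is an integer $m$ with $1\le m\le\tau-1$ and $\delta^m=1/\beta$.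

*Proof.* **Step 1: find the path.** By minimality of $\tau$, almost surely $y_t=0$ for $t<\tau$. So the $y$-history $(0,\dots,0,1)$ of length $\tau$ is on-path. By Lemma 8, applied inductively, $(0,\dots,0,1,0,\dots,0)$ is on-path for any number of trailing zeros. Consider the on-path histories $h_t$, $t\ge0$, whose $y$-part is a prefix of $(0^{\tau-1},1,0,0,\dots)$, ordered by extension. They form a tree, since prefixes of on-path histories are on-path. It has vertices at every level $t$, and each vertex has at most two children, given by $x_{t+1}\in\{0,1\}$. By König's lemma there is a sequence $z=(x_t,y_t)_t$ with all prefixes on-path, $y_\tau=1$, and $y_t=0$ for $t\ne\tau$.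

**Step 2: all investment is made by date $\tau$.** The two parts of Lemma 9 give
$$\sum_{t\ge1}w_tx_t=\beta w_\tau\qquad\text{and}\qquad\sum_{t\le\tau}w_tx_t\ge\beta w_\tau.$$
The second sum is at most the first, so $\sum_{t\le\tau}w_tx_t=\beta w_\tau$. Divide by $w_\tau$, using $w_s/w_\tau=\delta^{-(\tau-s)}$:
$$\sum_{s\le\tau,\ x_s=1}\delta^{-(\tau-s)}=\beta\in(1,2].\tag{3}$$

**Step 3: there is exactly one term.** Each term in (3) is at least $1$, with equality only for $s=\tau$. With two or more terms, at least one exceeds $1$ and the sum exceeds $2$; with no term the sum is $0$. Both are excluded by $\beta\in(1,2]$. So there is a single $s$, and $\delta^{-(\tau-s)}=\beta$. Since $\beta>1$, $m:=\tau-s\ge1$; and $s\ge1$ gives $m\le\tau-1$. $\square$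

The bound $\beta\le2$ is used only in Step 3. For $\beta>2$, equation (3) could also hold with two terms, for instance with $1+\delta^{-m}=\beta$, that is $\delta=(\beta-1)^{-1/m}$, and this step would not exclude such $\lambda$.

**Proof of Theorem 3.** The case $\lambda=1$ was settled in Section 4. Let $\lambda\in(0,1)$ and let $\gamma$ be an equilibrium payoff. By Lemma 7, $\gamma^1=\gamma^2=0$, so only $\gamma^3$ is to be found.

**Case A: $P(y_t=1)=0$ for all $t$.** Then $p_t=0$ at every on-path history, so $q_t=0$ by Lemma 6, and $\gamma^3=\sum_tw_tE[q_t(2p_t-1)]=0$. Hence $\gamma=(0,0,0)$.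

**Case B: $P(y_t=1)>0$ for some $t$.** By Lemma 10, $\delta^m=1/\beta$ for some integer $m$ with $1\le m\le\tau-1$.

If $(1-\lambda)^n\ne1/\beta$ for all $n\ge1$, then Case B cannot occur. So every equilibrium payoff is $(0,0,0)$, and with (1), $E_\lambda=\{(0,0,0)\}$.

Suppose now $(1-\lambda)^n=1/\beta$. Since $0<\delta<1$, the integer $n$ is unique. In Case A, $\gamma^3=0$. In Case B we have $m=n$, so $\tau\ge n+1$ and $P(y_t=1)=0$ for $t\le n$. Since $r(2y-1)\le y$, Lemmas 6 and 8 give
$$0\le\gamma^3=\sum_tw_tE[r_t(2y_t-1)]\le\sum_{t>n}w_tP(y_t=1)\le\frac12\sum_{t>n}w_t=\frac12\delta^n=\frac1{2\beta}.$$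
In both cases $\gamma\in\{(0,0)\}\times[0,\frac1{2\beta}]$, and Lemma 5 gives the reverse inclusion. $\blacksquare$

With Corollary 4, C1 is disproved. Proposition 2 shows in addition how far the failure goes in this game. Since $E_{\lambda_1}\ne\{(0,0,0)\}$ at $\lambda_1=1-1/\beta$, part 1 of that proposition forces $E_\lambda\ne\{(0,0,0)\}$ at all the parameters $1-\beta^{-1/n}$. By Theorem 3 these are the only ones: at every other $\lambda$ the set $E_\lambda$ is a single point, so the failure of convergence is as extreme as part 1 permits.
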